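# Deciding whether a morphism is injective on the factors of its D0L language

## 1. Parsings that are forced to meet

Let $A$ be a finite alphabet, $A^*$ the free monoid of finite words over $A$, and $\varepsilon$ the empty word. A morphism $\varphi:A^*\to A^*$ is given by the images of the letters.

**Definition (D0L system).** A D0L system is a pair $G=(\varphi,s)$ of a morphism $\varphi:A^*\to A^*$ and a word $s\in A^*$, the axiom. Its language is $L(G)=\{\varphi^n(s):n\ge 0\}$, and $FL(G)$ is the set of all factors of words in $L(G)$. The system is *injective* if for all $u,v\in FL(G)$, $\varphi(u)=\varphi(v)$ implies $u=v$.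

So we do not ask that $\varphi$ be injective on all words, only on the words that the system produces, and on their factors. The decision problem is: given $A$, $\varphi$, $s$, is $G$ injective? It is taken from "Assignment of master's thesis" (doi:10.1016/j.tcs.2012.05.007).

The weaker requirement makes a difference. Let $H=(\psi,a)$ with $\psi(a)=abca$, $\psi(b)=bca$, $\psi(c)=a$. Then $\psi(a)=abca=\psi(cb)$, so $\psi$ is not injective. Which words of length 2 lie in $FL(H)$? Inside the images we see $ab,bc,ca$. At the border of two images, the left letter is always $a$ and the right one is $a$ or $b$, which gives only $aa$ and $ab$. So $FL(H)\cap A^2\subseteq\{ab,bc,ca,aa\}$, and $cb\notin FL(H)$. We show below that $H$ is injective.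

We first clear away trivialities.

**Reductions.** The set of letters of $\varphi^{k+1}(s)$ depends only on that of $\varphi^k(s)$, so the set of letters occurring in $L(G)$ is computable, and we replace $A$ by it. If $s=\varepsilon$, then $FL(G)=\{\varepsilon\}$ and $G$ is injective. If $\varphi(a)=\varepsilon$ for some $a\in A$, then $a,\varepsilon\in FL(G)$ have the same image and $G$ is not injective. From now on $s\neq\varepsilon$, every letter of $A$ occurs in $L(G)$, and $\varphi$ is non-erasing. Put $m=\max_{a\in A}|\varphi(a)|$.

**Factors are computable.** A factor of length $\le n$ of $\varphi(W)$ is covered by the images of at most $n$ consecutive letters of $W$, because $\varphi$ is non-erasing. So the set of factors of length $\le n$ of $\varphi(W)$ depends only on the same set for $W$. The sequence of these sets for $W=\varphi^k(s)$, $k\ge0$, lives in a finite set, and each term determines the next. It is therefore computable and eventually periodic, and $FL(G)\cap A^{\le n}$ is computable. Note also $\varphi(FL(G))\subseteq FL(G)$; hence if $G$ is injective, every power $\varphi^n$ is injective on $FL(G)$.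

**Definition (cuts, collisions).** A *cut* of $u$ in $\varphi(u)$ is a position $|\varphi(u')|$ with $u'$ a prefix of $u$. A *collision* is a pair $u\ne v$ in $FL(G)$ with $\varphi(u)=\varphi(v)$; its *length* is $|\varphi(u)|$. Both words are then non-empty, since $\varphi$ is non-erasing.

**Lemma 1.** Let $(u,v)$ be a collision of minimal length $\ell$. Then $u$ and $v$ have no common cut strictly between $0$ and $\ell$, and their first letters differ.

*Proof.* At a common cut in $(0,\ell)$ we may write $u=u'u''$, $v=v'v''$ with $\varphi(u')=\varphi(v')$ and $\varphi(u'')=\varphi(v'')$. Since $u\neq v$, one of $(u',v')$, $(u'',v'')$ is a collision, and it is shorter. If both words start with the letter $a$, then $|\varphi(a)|$ is a common cut. It is not in $(0,\ell)$, so it equals $\ell$, and then $u=a=v$, since $\varphi$ is non-erasing. $\square$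

With Lemma 1 we can settle $H$. In a minimal collision the first letters differ and their images begin with the same letter, so, up to exchanging the words, $u=a\cdots$ and $v=c\cdots$. Then $\psi(u)$ begins with $abca$. So $v\neq c$, and the image of the second letter of $v$ begins with $b$. Hence $v$ begins with $cb\notin FL(H)$, a contradiction.

Now we cut a collision into windows. What a window of a minimal collision shows is the following.

**Definition (configuration).** A *configuration of length $\ell\ge1$* is a tuple $(u,v,i,j)$ with non-empty $u,v\in FL(G)$ with first letters $a,b$, and $0\le i<|\varphi(a)|$, $0\le j<|\varphi(b)|$, such that: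

* $\varphi(u)[i,i+\ell)$ and $\varphi(v)[j,j+\ell)$ are defined and equal;
* every letter of $u$ and of $v$ has an image that meets this window;
* in window coordinates $0,\dots,\ell$, no $n$ with $0<n<\ell$ is a cut of both $u$ and $v$.

Since $|u|,|v|\le\ell$, there are finitely many configurations of each length, and they can be listed.

**Proposition 2 (the easy case).** Suppose that, for some $\ell_0\ge1$, there is no configuration of length $\ell_0$. Then $G$ is injective if and only if it has no collision of length $<\ell_0$.

*Proof.* If $G$ is not injective, let $(u,v)$ be a collision of minimal length $\ell$. If $\ell\ge\ell_0$, look at the window $[0,\ell_0)$ of $\varphi(u)=\varphi(v)$ and keep the letters of $u$ and of $v$ whose images meet it. By Lemma 1 no position in $(0,\ell_0)$ is a common cut, so this is a configuration of length $\ell_0$, a contradiction. So $\ell<\ell_0$. The converse is clear. $\square$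

For a system of this kind, an algorithm lists configurations of length $1,2,3,\dots$ until some length $\ell_0$ has none, and then checks finitely many words.

The system $H$ is of this kind, with $\ell_0=7$. First, $aaaa\notin FL(H)$. Indeed, an $a$ in $\psi(W)$ is either the first letter of $\psi(a)$, and then followed by $b$; or the last letter of $\psi(a)$ or $\psi(b)$, and then preceded by $c$; or it is $\psi(c)$. In a block $aaaa$ the second and third letters would both be $\psi(c)$, so $cc\in FL(H)$, which is false. Next, in a word of $L(H)$ every $b$ is followed by $c$, because $bc$ is the only factor of length 2 starting with $b$ and all words of $L(H)$ end in $a$. So a stretch without $c$ is a factor of $aaab$ and has at most $4$ letters. Finally, the letter $c$ occurs only in $\psi(a)$ and $\psi(b)$, in the last position but one. A window of length 7 of a word $\psi(u)\in FL(H)$ contains a $c$ at some position $p\le4$, and whatever the parsing, $p+2\in(0,7)$ is a cut. So there is no configuration of length 7.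

What changes in general? There may be configurations of every length.

## 2. The doubling morphism, and a deletion that leaves the language

Take $A=\{a\}$, $\varphi(a)=aa$, $s=a$. This system is injective. A block of $a$'s can be parsed with cuts at the even positions, or with cuts at the odd positions, and the two parsings never meet. So there are configurations of every length, and Proposition 2 says nothing. What makes this possible is a periodic word ($a^\infty$) whose period $a$ has an image $aa$ that is not primitive. We shall see that, in an injective system, long configurations always look like this.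

So consider a collision $(u,v)$ in which $u$ and $v$ both have a long periodic middle part, with the same period word $z$. It is natural to delete one copy of $z$ from each. The images then lose a piece of the same length in the same periodic stretch, so they remain equal, and the collision gets shorter. If this always worked, a minimal collision would be short.

Here is where it stops. Take letters $a,x,y$ and $c_k,d_k,e_k,f_k$ for $k=0,1$, the axiom $c_0ad_0e_0af_0$, and
$$a\mapsto aa,\quad x\mapsto xx,\quad y\mapsto yy,\quad c_0\mapsto c_1,\ d_0\mapsto d_1,\ e_0\mapsto e_1,\ f_0\mapsto f_1,\quad c_1\mapsto xa,\ d_1\mapsto y,\ e_1\mapsto x,\ f_1\mapsto ay .$$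
The first words of the language are $c_0ad_0e_0af_0$, then $c_1aad_1e_1aaf_1$, then $xa^5yxa^5y$. There is a collision, $\varphi(c_1aad_1)=xa^5y=\varphi(e_1aaf_1)$. Deleting one $a$ on each side gives $c_1ad_1$ and $e_1af_1$, and indeed both have image $xa^3y$. But neither word is in $FL(G)$: in this language, $c_1$ and $d_1$ are separated by exactly two $a$'s. The equation survives the deletion, but membership in $FL(G)$ does not. Proposition 12 shows that such collisions can be exponentially long and still be the shortest ones.

How, then, can one delete and stay in the language? Consider $a\mapsto aa$, $c\mapsto ca$, $d\mapsto d$ with axiom $cad$. The language is $cad,\ ca^3d,\ ca^7d,\dots$. Deleting one letter from $ca^7d$ leaves the language, but deleting four letters gives $ca^3d$, the ancestor of $ca^7d$, which belongs to it. The surroundings of the run of $a$'s are the same, $c$ on the left and $d$ on the right, at two different levels of the derivation, and this allows us to replace the long run by the shorter one. A repetition of surroundings is a pigeonhole phenomenon, so it must occur if the run is long and the surroundings of all its ancestors are bounded.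 Three things have to be arranged:

* long configurations must be periodic;
* the surroundings of the ancestors must stay bounded;
* the same number of periods must be deleted from $u$ and from $v$.

We shall not compute any of the bounds involved in advance. Instead, we write down a finite list of checkable conditions, a *certificate*, from which these three things follow, and let the algorithm search for one. The theorem is:

**Theorem 3.** There is an algorithm which, given $A,\varphi,s$, always halts and decides whether $(\varphi,s)$ is injective. If the answer is "no", it also outputs $u\ne v$ in $FL(G)$ with $\varphi(u)=\varphi(v)$.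

Two statements are needed: a system with a certificate is injective (Proposition 5), and every injective system has a certificate (Proposition 6).

## 3. Factors of a periodic sequence

A word is *primitive* if it is not a power $w^k$ with $k\ge2$; equivalently, it is non-empty and its rotations, called its *conjugates*, at distinct offsets are distinct. For a primitive word $z$ with $L=|z|$, let $z^\infty$ be the bi-infinite sequence whose entry at $n$ is $z[n\bmod L]$. A *$z$-factor* is a finite factor of $z^\infty$. If it occurs as $z^\infty[n,n+l)$, we call $n\bmod L$ its start phase and $n+l\bmod L$ its end phase. If $l\ge L$ the start phase is unique: two start phases would give two equal rotations of $z$ at distinct offsets. For example, for $z=ab$ the word $bab$ has start phase $1$.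

**(F1)** *A word of length $\ge L+1$ all of whose factors of length $L+1$ are $z$-factors is a $z$-factor. The same holds for infinite sequences: a bi-infinite sequence with this property is a shift of $z^\infty$.* In a factor of length $L+1$, the phase of the suffix of length $L$ is that of the prefix of length $L$ plus $1$. Since phases of words of length $L$ are unique, the phases fit together along the word.

**(F2)** *If two occurrences of $z$-factors in a word overlap in at least $L$ positions, their union is a $z$-factor. Hence an occurrence of a $z$-factor of length $\ge L$ lies in a unique maximal one, called a maximal $z$-run, and this run contains every $z$-factor occurrence that overlaps it in at least $L$ positions.* The overlap has a unique phase, so both occurrences agree with the same shift of $z^\infty$; the rest follows by taking unions. Example: in $aababb$ with $z=ab$, the maximal $z$-run containing the first $ab$ is $abab$.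

**(F3)** *If $z,z'$ are primitive and a word of length $\ge|z|+|z'|$ is both a $z$-factor and a $z'$-factor, then $z,z'$ are conjugate.* By the theorem of Fine and Wilf the word has period $g=\gcd(|z|,|z'|)$. Its prefix of length $|z|$ is a conjugate of $z$, hence primitive, and it is a power of a word of length $g$; so $|z|=g$. Likewise $|z'|=g$. The prefix of length $g$ is a conjugate of both.

**(F4)** *If a word $g$ has period $L$, deleting any interval of $tL$ consecutive positions of $g$ gives the prefix of $g$ of length $|g|-tL$, which is also the suffix of that length.* A letter and the letter $tL$ positions later are equal, so what follows the deleted interval continues what precedes it as the prefix does. For the suffix, delete the first $tL$ positions.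

## 4. A finite certificate of injectivity

For a configuration $(u,v,i,j)$ of length $2M+N$, let $u^\circ$ (resp. $v^\circ$) be the factor of $u$ (resp. $v$) formed by the letters whose image lies inside the central window $[M,M+N)$.

**Definition (datum, certificate).** A *datum* is $D=(q;z_1,\dots,z_r;C,M,N)$ with $q\ge1$, $r\ge0$, $z_i\in A^+$ and $C,M,N\ge1$. Put $\psi=\varphi^q$, $m_\psi=\max_a|\psi(a)|$, $Z=\max_i|z_i|$ (and $Z=1$ if $r=0$). Consider the conditions:

* (D1) The $z_i$ are primitive and pairwise non-conjugate, and $\psi(z_i)$ is conjugate to $z_i^{K_i}$ with $K_i\ge2$.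
* (D2) For all $i$ and all $w\in A^*$ with $|w|\le|z_i|+1$: if $\psi^2(w)$ is a $z_i$-factor, then $\psi(w)$ is a $z_i$-factor.
* (D3) For all $i$ and all $w\in FL(G)$ with $|w|=2C+|z_i|+1$: if $\psi(w)$ is a $z_i$-factor, then the central block of length $|z_i|+1$ of $w$ is a $z_i$-factor.
* (D4) $N\ge2m(Z+1)$, and for every configuration of length $2M+N$ there is an $i$ such that both $u^\circ$ and $v^\circ$ are $z_i$-factors. (If $r=0$: there is no configuration of length $2M+N$.)
* (D5) There is no collision of length $\le R(D)$, where, with $\mathcal K=\max K_i$ ($=2$ if $r=0$) and $\kappa$ the number of words over $A$ of length $\le M+C$,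
$$G_0=(Z+2C+2)m_\psi,\qquad \Gamma=2Z+2mM+2G_0,\qquad H_0=\kappa^4Z^4(2\Gamma+1),$$
$$\Lambda=1+\max\Bigl\{m_\psi(2C+Z+3),\ \max_{0\le n<q}|\varphi^n(s)|,\ 2mM,\ 2G_0,\ \Gamma+Z\Bigr\},$$
$$R(D)=m\Lambda(2\mathcal K)^{H_0}+2mM+2M+N .$$

A *certificate* is a datum satisfying (D1)–(D5).

All five conditions are finite checks. In the proof, $\Lambda$ is the length above which a run counts as long, $G_0$ and $\Gamma$ are error terms, and $H_0$ is the number of generations we must climb for the pigeonhole principle.

Example: for $\varphi(a)=aa$, $s=a$, the datum $q=1$, $z_1=a$, $C=M=1$, $N=8$ is a certificate. Here $m=2$, $Z=1$, $K_1=2$, and $N\ge2\cdot2\cdot2$. Every word over $\{a\}$ is an $a$-factor, so (D2)–(D4) hold, and (D5) holds because $\varphi$ doubles lengths and a word over $\{a\}$ is determined by its length. When $r=0$, conditions (D4) and (D5) together are the situation of Proposition 2.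

The first three conditions concern words of bounded length. They extend to all lengths:

* (D1′) $\psi$ maps $z_i$-factors to $z_i$-factors.
* (D2′) For all $w\in A^*$ and $k\ge1$: if $\psi^k(w)$ is a $z_i$-factor, so is $\psi(w)$.
* (D3′) If $w\in FL(G)$, $|w|\ge2C+|z_i|+1$ and $\psi(w)$ is a $z_i$-factor, then $w$ with $C$ letters removed at each end is a $z_i$-factor.

*Proof of (D1′).* A factor of $z_i^n$ is mapped to a factor of $\psi(z_i)^n$, which is the $K_in$-th power of a conjugate of $z_i$.

*Proof of (D2′).* The case $k=1$ is trivial. Let $k=2$. If $|w|\le|z_i|+1$, this is (D2). If $|w|>|z_i|+1$, every factor of length $|z_i|+1$ of $\psi(w)$ lies in $\psi(w')$ for a factor $w'$ of $w$ with $|w'|\le|z_i|+1$. As $\psi^2(w')$ is a factor of $\psi^2(w)$, it is a $z_i$-factor, so $\psi(w')$ is one by (D2). Now (F1) shows that $\psi(w)$ is a $z_i$-factor. For $k>2$ apply the case $k=2$ successively to $\psi^{k-2}(w),\psi^{k-3}(w),\dots,w$: from $\psi^k(w)$ we pass to $\psi^{k-1}(w)$, and so on down to $\psi(w)$.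

*Proof of (D3′).* Apply (D3) to all factors of $w$ of length $2C+|z_i|+1$. Their central blocks are all the factors of length $|z_i|+1$ of the trimmed word, so (F1) applies. $\square$

## 5. From long collisions to shorter ones

**Proposition 5.** If a datum $D$ satisfies (D1)–(D4) and $G$ has a collision, then $G$ has a collision of length $\le R(D)$. Hence if $G$ has a certificate, $G$ is injective.

*Proof.* Let $(u,v)$ be a collision of minimal length $\ell$, and suppose $\ell>R(D)$. Put $h=\varphi(u)=\varphi(v)$. By Lemma 1 there is no common cut in $(0,\ell)$ and the first letters of $u,v$ differ.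

**Step 1: both words are periodic except near the ends.** The purpose is to glue the local information (D4).

Each window $[t,t+2M+N)$ of $h$, $0\le t\le\ell-2M-N$, yields a configuration, formed by the letters of $u$ and of $v$ whose images meet it. By (D4), $r\ge1$ and there is an index $i_t$ such that the central words $u_t^\circ$, $v_t^\circ$ are $z_{i_t}$-factors.

All the $i_t$ are equal. The letters of $u$ with image inside $[t+M+1,t+M+N)$ belong to both $u_t^\circ$ and $u_{t+1}^\circ$. This interval has length $N-1\ge2mZ+2m-1>m$. At most two letters have images meeting it only partially, and each covers at most $m-1$ of its positions. So the letters with image inside cover at least $N-1-2(m-1)\ge2mZ+1$ positions, and there are at least $2Z+1$ of them. They form a word of length at least $|z_{i_t}|+|z_{i_{t+1}}|$ which is both a $z_{i_t}$- and a $z_{i_{t+1}}$-factor. By (F3) and (D1), $i_t=i_{t+1}$. Let $i$ be the common index, and write $z=z_i$, $L=|z|$, $K=K_i$, $P=|\varphi(z)|\ge L$.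

Let $\rho$ be the factor of $u$ formed by the letters with image inside $[M,\ell-M)$. This interval has length $\ge N$, so by the same count $\rho$ has at least $2Z+1\ge L+1$ letters. Any $L+1$ consecutive letters of $\rho$ have an image of length $\le m(Z+1)\le N$ inside $[M,\ell-M)$; so the image lies in $[t+M,t+M+N)$ for some $t$ with $0\le t\le\ell-2M-N$, and these letters lie in $u_t^\circ$. By (F1), $\rho$ is a $z$-factor. The letters of $u$ to the left of $\rho$ have images that start at distinct positions in $[0,M)$, so there are at most $M$ of them. The images of the letters to the right end at distinct positions in $(\ell-M,\ell]$, so there are at most $M$ of those. The same holds for $v$. Extend to maximal $z$-runs inside $u$ and inside $v$: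
$$u=u_1\rho u_2,\qquad v=v_1\rho'v_2,\qquad |u_1|,|u_2|,|v_1|,|v_2|\le M,$$
with $\rho,\rho'$ now maximal $z$-runs in $u$, $v$.

We record lengths. We have $|\varphi(\rho)|,|\varphi(\rho')|\ge\ell-2mM\ge m\Lambda(2\mathcal K)^{H_0}$, so
$$|\rho|,|\rho'|\ \ge\ \Lambda(2\mathcal K)^{H_0}\ \ge\ 4\Lambda. \tag{1}$$
Write $\rho=\bar z^{\,e}\bar r$ with $\bar z$ conjugate to $z$ and $\bar r$ a proper prefix of $\bar z$. Then $|\varphi(\bar z)|=P$, $|\varphi(\bar r)|\le P$, and
$$\Bigl||\rho|-\tfrac LP|\varphi(\rho)|\Bigr|=\Bigl||\bar r|-\tfrac LP|\varphi(\bar r)|\Bigr|\le L,$$
and likewise for $\rho'$. Since $|\varphi(\rho)|$ and $|\varphi(\rho')|$ lie in $[\ell-2mM,\ell]$ and $L\le P$, the number $\Delta_0=|\rho|-|\rho'|$ satisfies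
$$|\Delta_0|\le 2L+2mM\le\Gamma. \tag{2}$$

**Step 2: a deletion that stays in $FL(G)$ is a contradiction.** We make precise that membership in $FL(G)$ is the only obstacle to deleting.

For $t\ge1$ let $\rho^*,\rho'^*$ be the prefixes of $\rho,\rho'$ of lengths $|\rho|-tL$, $|\rho'|-tL$, and let $u^*=u_1\rho^*u_2$, $v^*=v_1\rho'^*v_2$. *Claim: if $u^*,v^*\in FL(G)$, both $|\rho^*|,|\rho'^*|$ are $\ge1$, and at least one of them is $\ge\Lambda$, we have a contradiction.*

The word $\varphi(\rho)$ has period $P$, and any $tL$ consecutive letters of $\rho$ have an image of length $tP$. So $\varphi(u^*)$ arises from $h$ by deleting the last $tP$ positions of the interval $A_u=[|\varphi(u_1)|,\ell-|\varphi(u_2)|)$, which carries $\varphi(\rho)$. By (F4), deleting any interval of length $tP$ inside $A_u$ gives the same result. The same holds for $v$ and $A_v=[|\varphi(v_1)|,\ell-|\varphi(v_2)|)$. Now $A_u\cap A_v\supseteq[mM,\ell-mM)$. This interval has length $\ell-2mM\ge tP$, because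
$$\ell-tP=|\varphi(u^*)|=|\varphi(v^*)|\ge\max(|\varphi(\rho^*)|,|\varphi(\rho'^*)|)\ge\Lambda\ge2mM$$
(here $|\varphi(u^*)|=|\varphi(v^*)|=\ell-tP$ by counting alone). So one and the same interval of $h$ can be deleted for both, and $\varphi(u^*)=\varphi(v^*)$. As $\rho^*,\rho'^*$ are non-empty prefixes of $\rho,\rho'$, the first letters of $u^*,v^*$ are those of $u,v$, and hence differ. So $(u^*,v^*)$ is a collision of length $\ell-tP<\ell$, contradicting minimality. This proves the claim.

Call $u$ *two-sided* if $u_1\ne\varepsilon\ne u_2$, and similarly for $v$. If $u$ is not two-sided, then $u^*\in FL(G)$ for every $t$ with $tL<|\rho|$: if $u_2=\varepsilon$, then $u^*$ is a prefix of $u$; if $u_1=\varepsilon$, then by (F4) $\rho^*$ is also a suffix of $\rho$, and $u^*$ is a suffix of $u$. The same holds for $v$.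

**Step 3: neither word is two-sided.** Take $t=1$. By (1), $|\rho|-L,|\rho'|-L\ge4\Lambda-Z\ge\Lambda$, and $u^*,v^*\in FL(G)$. Step 2 gives a contradiction.

**Step 4: ancestors of a two-sided run.** Suppose $u$ is two-sided. We follow the run $\rho$ back through the derivation.

Fix an occurrence of $u$ in a word $W_0=\varphi^n(s)$. Put $\rho_0=\rho$. It is a maximal $z$-run of $u$ and it is bordered by letters of $u$ on both sides; a longer $z$-factor occurrence in $W_0$ containing it would contain one of these letters. So $\rho_0$ is a maximal $z$-run of $W_0$.

Let $\rho_k$ be a maximal $z$-run of $W_k=\varphi^{n-kq}(s)$ with $|\rho_k|\ge\Lambda$. Since $\Lambda>|\varphi^{n'}(s)|$ for all $n'<q$, we have $n-kq\ge q$. Put $W_{k+1}=\varphi^{n-(k+1)q}(s)$, so $W_k=\psi(W_{k+1})$. Let $w'$ be the factor of $W_{k+1}$ formed by the letters whose $\psi$-image lies in $\rho_k$. At most two letters have images meeting $\rho_k$ only partially, so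
$$|w'|\ge\frac{|\rho_k|-2m_\psi}{m_\psi}\ge2C+Z+1,$$
and $\psi(w')$ is a $z$-factor. By (D3′), $w'=w_1w_2w_3$ with $|w_1|=|w_3|=C$ and $w_2$ a $z$-factor of length $\ge L+1$. Let $\rho_{k+1}$ be the maximal $z$-run of $W_{k+1}$ containing $w_2$. By (D1′), $\psi(\rho_{k+1})$ is a $z$-factor; it overlaps $\rho_k$ in at least $|\psi(w_2)|\ge L$ positions, so $\psi(\rho_{k+1})\subseteq\rho_k$ by (F2). Hence, as occurrences, $w_2\subseteq\rho_{k+1}\subseteq w'$. The part of $\rho_k$ outside $\psi(\rho_{k+1})$ is covered on each side by the images of at most $C$ letters of $w'$ and one partial letter, so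
$$|\psi(\rho_{k+1})|\le|\rho_k|\le|\psi(\rho_{k+1})|+2(C+1)m_\psi .$$
Write $\rho_{k+1}=\bar z^{\,e}\bar r$ with $\bar z$ conjugate to $z$ and $\bar r$ a proper prefix of $\bar z$. By (D1), $|\psi(\bar z)|=KL\le Lm_\psi$, so
$$\bigl||\psi(\rho_{k+1})|-K|\rho_{k+1}|\bigr|=\bigl||\psi(\bar r)|-K|\bar r|\bigr|\le KL\le Lm_\psi .$$
Together,
$$\bigl||\rho_k|-K|\rho_{k+1}|\bigr|\le G_0. \tag{3}$$
As $|\rho_k|\ge\Lambda>2G_0$ and $K\ge2$, this gives
$$|\rho_{k+1}|\le\tfrac12(|\rho_k|+G_0)<|\rho_k|,\qquad |\rho_{k+1}|\ge\frac{|\rho_k|-G_0}{K}\ge\frac{|\rho_k|}{2K}.$$
With (1), $|\rho_k|\ge\Lambda(2\mathcal K)^{H_0-k}$, so the runs $\rho_0,\dots,\rho_{H_0}$ are all defined, have length $\ge\Lambda$, and strictly decrease in length.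

**Step 5: the surroundings of the ancestors are bounded.** This is what makes the pigeonhole principle available, and it is where (D2) is used.

Let $J_k$ be the factor occurrence in $W_k$ formed by the letters whose $\psi^k$-image meets the fixed occurrence of $u$. Since $\psi^k(\rho_k)\subseteq\rho_0$, we can write $J_k=\nu_k\rho_k\nu_k'$. *Claim: $|\nu_k|,|\nu_k'|\le M+C$ for $0\le k\le H_0$.*

For $k=0$ we have $\nu_0=u_1$, $\nu_0'=u_2$, of length $\le M$. Let $k\ge1$, and let $\alpha$ be the suffix of $\nu_k$ formed by the letters whose $\psi^k$-image lies in $\rho_0$. Then $\psi^k(\alpha\rho_k)$ lies in $\rho_0$ and is a $z$-factor, so $\psi(\alpha\rho_k)$ is one by (D2′). By (D3′), $\alpha\rho_k$ with $C$ letters removed at each end is a $z$-factor. If $|\alpha|>C$, this $z$-factor contains the last letter of $\alpha$ and overlaps $\rho_k$ in $|\rho_k|-C\ge L$ positions; by (F2) it is contained in the maximal run $\rho_k$, which is impossible. So $|\alpha|\le C$.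

Consider any other letter of $\nu_k$. Its $\psi^k$-image is an interval to the left of $\psi^k(\rho_k)\subseteq\rho_0$, it meets the occurrence of $u$, and it is not contained in $\rho_0$; so it contains a position to the left of $\rho_0$. If it meets $u$ only inside $\rho_0$, then, being an interval, it contains the position immediately to the left of $\rho_0$, which belongs to $u_1$ because $u_1\ne\varepsilon$, a contradiction. So it meets the occurrence of $u_1$. The images of distinct letters are disjoint, so there are at most $|u_1|\le M$ such letters. Hence $|\nu_k|\le M+C$. The right side is symmetric, using $u_2\ne\varepsilon$.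

Let $a_k$ be the start phase of $\rho_k$ and
$$\mathrm{st}_k(u)=(\nu_k,\ \nu_k',\ a_k,\ |\rho_k|\bmod L).$$
This state takes at most $\kappa^2Z^2$ values.

**Step 6: a repeated state gives a legal deletion.** Let $0\le j<k\le H_0$ with $\mathrm{st}_j(u)=\mathrm{st}_k(u)$. We transplant $\rho_k$ into the place of $\rho_j$ and go back down $j$ generations.

Equal phases and equal lengths modulo $L$ give $\rho_j=\bar z^{\,e}\bar r$ and $\rho_k=\bar z^{\,e'}\bar r$ with the same $\bar z,\bar r$, and $e>e'$ because lengths strictly decrease. The word $\psi^j(\nu_j\rho_j\nu_j')$ covers $u$, and $\psi^j(\rho_j)\subseteq\rho_0$. So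
$$\psi^j(\nu_j)=g\,u_1\,x,\qquad\psi^j(\nu_j')=y\,u_2\,g',\qquad\rho_0=x\,\psi^j(\rho_j)\,y$$
for some words $g,x,y,g'$. Now $\nu_j\rho_k\nu_j'=\nu_k\rho_k\nu_k'=J_k\in FL(G)$. Applying $\psi^j$ we get $g\,u_1\,x\,\psi^j(\rho_k)\,y\,u_2\,g'\in FL(G)$, hence $u_1\,x\psi^j(\rho_k)y\,u_2\in FL(G)$. The word $x\psi^j(\rho_k)y$ arises from $\rho_0$ by deleting a block $\psi^j(\bar z^{\,e-e'})$, whose length is $(e-e')K^jL$. By (F4) it is the prefix of $\rho$ of length $|\rho|-tL$, where
$$tL=K^j\bigl(|\rho_j|-|\rho_k|\bigr). \tag{4}$$
So $u^*\in FL(G)$ for this $t\ge1$, and $|\rho^*|\ge|\psi^j(\rho_k)|\ge|\rho_k|\ge\Lambda$.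

In the example $a\mapsto aa$, $c\mapsto ca$, $d\mapsto d$ of Section 2, with $\psi=\varphi$, $z=a$ and $u=ca^7d$, we have $\rho_1=a^3$, $\rho_2=a$, and $\nu_k=c$, $\nu'_k=d$ throughout. For $j=1,k=2$ we get $x=a$, $y=\varepsilon$, and $u_1x\psi(\rho_2)yu_2=ca^3d$, with $t=2(3-1)=4$.

**Step 7: exactly one word is two-sided.** Say it is $u$; the situation is symmetric. Among the $H_0+1>\kappa^2Z^2$ indices there are $0\le j<k\le H_0$ with $\mathrm{st}_j(u)=\mathrm{st}_k(u)$. With $t$ as in Step 6,
$$|\rho'|-tL=|\rho^*|-\Delta_0\ge\Lambda-\Gamma\ge1$$
by (2), and $v^*\in FL(G)$ because $v$ is not two-sided. Step 2 gives a contradiction.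

**Step 8: both words are two-sided.** Now the deletions on the two sides must have equal size, and we add the difference of the run lengths to the state.

Construct $\rho_k$ for $u$ and $\rho_k'$ for $v$, $0\le k\le H_0$, starting from occurrences of $u$ and $v$ in possibly different words of $L(G)$. Put $\Delta_k=|\rho_k|-|\rho_k'|$. The word $z$ is the same for both chains, hence so is $K$, and (3) for both chains gives $|\Delta_k-K\Delta_{k+1}|\le2G_0$. So
$$|\Delta_{k+1}|\le\tfrac12(|\Delta_k|+2G_0)\le\max(|\Delta_k|,2G_0),$$
and with (2) and $2G_0\le\Gamma$ we get $|\Delta_k|\le\Gamma$ for all $k$. The triple $(\mathrm{st}_k(u),\mathrm{st}_k(v),\Delta_k)$ takes at most $\kappa^4Z^4(2\Gamma+1)=H_0$ values, so it repeats for some $0\le j<k\le H_0$. From $\Delta_j=\Delta_k$ we get $|\rho_j|-|\rho_k|=|\rho_j'|-|\rho_k'|$, so by (4) Step 6 gives $u^*,v^*\in FL(G)$ for the same $t$, with $|\rho^*|,|\rho'^*|\ge\Lambda$. Step 2 gives a contradiction.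

All cases are excluded, so $\ell\le R(D)$. If $D$ is a certificate, (D5) says that there is no collision of length $\le R(D)$, so there is none at all. $\blacksquare$

## 6. Pairs of parsings of a bi-infinite sequence

We turn to the converse.

**Proposition 6.** If $G$ is injective, then $G$ has a certificate.

In this section and the next, $G$ is injective. Long configurations are studied through their limits, which are bi-infinite. The shift $S$ on $B^{\mathbb Z}$ is $(Sy)_n=y_{n+1}$, "periodic" means periodic under the shift, and for a bi-infinite $x$ the sequence $\varphi(x)$ is positioned so that $\varphi(x_0)$ starts at position $0$. Periods of a periodic sequence (with $0$ and negatives) form a subgroup of $\mathbb Z$, so the least period divides every period.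

Let $X\subseteq A^{\mathbb Z}$ be the set of sequences all of whose finite factors lie in $FL(G)$. It is closed and shift-invariant, and $\varphi(X)\subseteq X$.

The one external ingredient is the recognizability theorem. It is used only here. It is proved in V. Berthé, W. Steiner, J. Thuswaldner, R. Yassawi, *Recognizability for sequences of morphisms*, Ergodic Theory Dynam. Systems 39 (2019) 2896–2931; see also M.-P. Béal, D. Perrin, A. Restivo, *Recognizability of morphisms*, Ergodic Theory Dynam. Systems 43 (2023).

**Theorem 4 (recognizability, cited).** Let $\sigma:B^*\to B^*$ be non-erasing, and let $X(\sigma)\subseteq B^{\mathbb Z}$ be the set of sequences all of whose finite factors are factors of words $\sigma^n(b)$, $b\in B$, $n\ge0$. If $y\in B^{\mathbb Z}$ is not periodic, then there is at most one pair $(x,i)$ with $x\in X(\sigma)$, $0\le i<|\sigma(x_0)|$ and $y=S^i\sigma(x)$.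

For $a\mapsto aa$, the periodic sequence $y=a^\infty$ has two such pairs, with $i=0$ and $i=1$; periodicity cannot be left out.

**Lemma 7.** Let $\theta=\varphi^\nu$, $\nu\ge1$, and $x\in X$. If $\theta(x)$ is periodic, then $x$ is periodic.

*Proof.* We find two long factors of $x$ with the same image, slightly displaced; injectivity makes them equal, and this forces a period.

Let $p$ be a period of $\theta(x)$, $m'=\max_a|\theta(a)|$, $T\subset\mathbb Z$ the set of cuts of $x$ in $\theta(x)$, and $E=p(2m'-1)m'+m'$. For $n\in\mathbb Z$ let $\eta(n)=\min\{t\in T:t\ge n\}-n\in[0,m'-1]$. Let $\lambda\ge E$, and let $n$ run through the $p(2m'-1)+1$ numbers $-\lambda,-\lambda+m',\dots,-\lambda+p(2m'-1)m'$. The pair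
$$\bigl(n+\eta(n)\bmod p,\ \ \eta(n+2\lambda)-\eta(n)\bigr)$$
takes at most $p(2m'-1)$ values, so it agrees for some $n<n'$. Put $c=n+\eta(n)$, $c'=n'+\eta(n')$. Then $c<n+m'\le n'\le c'$. Let $d=2\lambda+\eta(n+2\lambda)-\eta(n)$; the same formula with $n'$ gives the same $d$. Then $c,\ c'$, $c+d=n+2\lambda+\eta(n+2\lambda)$ and $c'+d$ are cuts, and $c\equiv c'\bmod p$. Moreover $c'-c\le p(2m'-1)m'+m'-1<E$, while $d\ge2\lambda-m'+1\ge2E-m'+1>E$, as $E\ge m'$. So $d>c'-c$.

The factors of $x$ between the cuts $c,c+d$ and between the cuts $c',c'+d$ have the same $\theta$-image, since $p$ divides $c'-c$. Both are in $FL(G)$, so they are equal by injectivity of $\theta$ on $FL(G)$. They overlap, and the second is displaced with respect to the first by the number $b$ of letters between the cuts $c$ and $c'$. So the part of $x$ between the cuts $c$ and $c'+d$ has period $b$, and $1\le b\le c'-c\le E$. Since $c\le-\lambda+E$ and $c'+d\ge n'+2\lambda\ge\lambda$, this part covers the image positions $[-\lambda+E,\lambda)$. The number $E$ does not depend on $\lambda$. Let $\lambda\to\infty$: some period $b\le E$ occurs for infinitely many $\lambda$, and the corresponding parts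 exhaust $x$. So $x$ has period $b$. $\square$

**Tracks and the set $Q$.** For $x\in X$ and $0\le i<|\varphi(x_0)|$, the *track* $\tau(x,i)$ of $y=S^i\varphi(x)$ is the sequence over $A\times\{0,\dots,m-1\}$ which records at position $n$ the pair $(x_k,j)$ if $y_n$ is letter number $j$ (counted from $0$) of the block $\varphi(x_k)$. Cuts are the positions with $j=0$. The track determines $(x,i)$. For $\varphi(a)=aa$, the two tracks over $a^\infty$ are $\cdots(a,0)(a,1)(a,0)(a,1)\cdots$ and its shift.

Let $Q$ be the set of pairs $(\tau(x,i),\tau(x',i'))$ with $x,x'\in X$, $S^i\varphi(x)=S^{i'}\varphi(x')$, and no common cut. We say that $y=S^i\varphi(x)$ *underlies* this point of $Q$.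

A sequence is the track of some $(x,i)$ with $x\in A^{\mathbb Z}$ if and only if each of its symbols $(a,j)$ satisfies $j<|\varphi(a)|$, each $(a,j)$ with $j+1<|\varphi(a)|$ is followed by $(a,j+1)$, and each $(a,|\varphi(a)|-1)$ is followed by some $(b,0)$. Equality of the two image sequences and absence of common cuts are conditions on single positions, and $x,x'\in X$ is a condition on all finite parts of the tracks. So $Q$ is a closed, shift-invariant set over a finite alphabet.

**Lemma 8.** $Q$ is finite and all its points are periodic.

*Proof.* *Periodicity.* Take a point of $Q$, with $y=S^i\varphi(x)=S^{i'}\varphi(x')$. The two cut sets are non-empty and disjoint, so $(x,i)\neq(x',i')$. To apply Theorem 4, extend $\varphi$ to $B=A\cup\{\#\}$, with a new letter $\#$, by $\#\mapsto s$. The extended morphism $\sigma$ is non-erasing and $\sigma^{n+1}(\#)=\varphi^n(s)$, so $X\subseteq X(\sigma)$. Since $y$ has two representations, $y$ is periodic. By Lemma 7, $x$ and $x'$ are periodic. If $x$ has period $b$, then $\tau(x,i)$ has period $|\varphi(x_0\cdots x_{b-1})|$; so both tracks, and hence the point of $Q$, are periodic.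

*Finiteness.* We show that a closed shift-invariant $Q$ with only periodic points is finite. We may assume $Q\ne\emptyset$. Let $F(n)$ be the number of its factors of length $n$, a non-decreasing function. If $F$ is bounded, it is constant from some $n_0$ on. Then every factor of length $n\ge n_0$ has a unique right extension and a unique left extension, so a point is determined by its coordinates in $[0,n_0)$, and $Q$ is finite. Suppose $F$ is unbounded. Then for each $n$ some factor of length $n$ has two right extensions: if this failed for some $n$, it would fail for all larger lengths (consider suffixes of length $n$), and $F$ would be constant from $n$ on. So for each $n$ there are points of $Q$ that agree on $[-n,-1]$ and differ at $0$. By compactness there are points $a,b\in Q$ that agree on $(-\infty,-1]$ and differ at $0$. If $d\ge1$ is a common period of $a$ and $b$, then $a_0=a_{-d}=b_{-d}=b_0$, a contradiction. $\square$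

**Periodic orbits.** Let $\mathcal O$ be the set of shift orbits of periodic points of $X$. The morphism $\varphi$ induces a map $\mathcal O\to\mathcal O$. If $O\in\mathcal O$ is the orbit of $z^\infty$ with $z$ primitive, let $\pi$ be the least period of $\varphi(z^\infty)$. It divides $|\varphi(z)|$; put $k(O)=|\varphi(z)|/\pi$. In other words, $\varphi(z)$ is the $k(O)$-th power of a primitive word of the orbit $\varphi(O)$. For $\varphi(a)=aa$ the orbit of $a^\infty$ has $k=2$.

**Lemma 9.**
(a) If $k(O)\ge2$, then $\varphi(O)$ is the orbit of some $y$ underlying a point of $Q$.
(b) Every $O\in\mathcal O$ lies on a finite cycle of $\varphi:\mathcal O\to\mathcal O$; in particular $\varphi$ is injective on $\mathcal O$.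
(c) If $(\tau(x,i),\tau(x',i'))\in Q$, then $x,x'$ lie in the same orbit $O$, and $k(O)\ge2$.

*Proof of (a).* Let $x=z^\infty$, $L=|z|$, $y=\varphi(x)=S^\pi\varphi(x)$. These are two representations of $y$ by shifts of $x$, with cut sets $T$ and $T-\pi$. Suppose these sets meet, so $c,c+\pi\in T$ for some $c$. Let these be the cuts before the letters $x_n$ and $x_{n'}$. As $0<\pi<|\varphi(z)|$, we have $0<n'-n<L$. The words $x[n,n+L)$ and $x[n',n'+L)$ have images $y[c,c+|\varphi(z)|)$ and $y[c+\pi,c+\pi+|\varphi(z)|)$, which are equal because $\pi$ is a period. By injectivity the two words are equal, which contradicts primitivity of $z$. So the cut sets are disjoint, and we have a point of $Q$ over $y$.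

*Proof of (b).* First we find preimages. Let $x$ be a point of $O_0\in\mathcal O$. A factor of $x$ of length $>|s|$ is a factor of $\varphi^k(s)=\varphi(\varphi^{k-1}(s))$ for some $k\ge1$, so it is covered by the image of a word of $FL(G)$. Apply this to $x[-n,n)$ for large $n$, record the tracks on these windows, and pass to a limit. The limit is the track of some $(x_1,i)$ with $x=S^i\varphi(x_1)$, and every finite factor of $x_1$ occurs in one of the words of $FL(G)$ used; so $x_1\in X$. By Lemma 7, $x_1$ is periodic. Iterating, we get an infinite chain $O_0,O_1,O_2,\dots$ in $\mathcal O$ with $\varphi(O_{j+1})=O_j$.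

Next, infinitely many $O_j$ belong to a finite set. If $k(O_{j+1})\ge2$ for infinitely many $j$, this holds by (a) and Lemma 8, as these $O_j=\varphi(O_{j+1})$ are orbits of sequences underlying points of the finite set $Q$. Otherwise $k(O_{j+1})=1$ for all large $j$, and the least period of $O_j$ equals $|\varphi(\zeta_{j+1})|\ge|\zeta_{j+1}|$, where $\zeta_{j+1}$ is a primitive word of $O_{j+1}$. So the least periods are eventually non-increasing, hence bounded, and only finitely many orbits have bounded period.

In both cases $O_j=O_{j'}$ for some $j<j'$. Then $\varphi^{j'-j}(O_{j'})=O_j=O_{j'}$, so $O_{j'}$ lies on a cycle, and $O_0=\varphi^{j'}(O_{j'})$ lies on the same cycle. Finally, if $\varphi(O)=\varphi(O')$ and $c\ge1$ is a common multiple of the cycle lengths of $O$ and $O'$, then $O=\varphi^c(O)=\varphi^c(O')=O'$.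

*Proof of (c).* By the proof of Lemma 8, $x$ and $x'$ are periodic. As $\varphi(x),\varphi(x')$ are in the same orbit, (b) shows that $x,x'$ lie in the same orbit $O$. Let $z$ be a primitive word of $O$, write $x'=S^ax$, and let $b$ be the position in $\varphi(x)$ of the cut before $x_a$. Then $\varphi(x')=S^b\varphi(x)$, so $y=S^i\varphi(x)=S^{i'+b}\varphi(x)$. With $\delta=i'+b-i$ we get $y=S^\delta y$, and the cut sets of the two representations are $T$ and $T-\delta$, where $T$ is the cut set of the first. If $k(O)=1$, the least period of $y$ is $|\varphi(z)|$, so $|\varphi(z)|$ divides $\delta$. As $T$ is invariant under translation by $|\varphi(z)|$, we get $T-\delta=T$, contradicting disjointness. $\square$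

## 7. Building the certificate

*Proof of Proposition 6.* We choose the $z_i$ and $q$, then verify the conditions one at a time.

**Step 1: the words $z_i$, and condition (D1).** Let $z_1,\dots,z_r$ be primitive words, one for each orbit $O_i$ of a point $x$ occurring in a point $(\tau(x,i),\tau(x',i'))$ of $Q$. There are finitely many by Lemma 8, and $r=0$ if $Q=\emptyset$. Put $Z=\max|z_i|$ ($Z=1$ if $r=0$). Let $q_0\ge1$ be a multiple of the cycle lengths of these orbits, which exist by Lemma 9(b), and put $\psi_0=\varphi^{q_0}$. For $O\in\mathcal O$ with primitive word $z$, $\varphi(z)$ is the $k(O)$-th power of a primitive word of $\varphi(O)$. Iterating this $q_0$ times from $O_i$, we return to $O_i$, so $\psi_0(z_i)$ is the $K$-th power of a conjugate of $z_i$, where $K$ is a product of values of $k$ along the cycle that includes $k(O_i)$. By Lemma 9(c), $k(O_i)\ge2$, so $K\ge2$. Distinct orbits give non-conjugate words. So (D1), and with it (D1′), holds for $\psi_0$ and for all its powers.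

**Step 2: phase maps are permutations.** To control (D2) we need to know where a $z$-factor lands. Let $z=z_i$, $L=|z|$, $x=z^\infty$, and $\psi_0(x)=S^ex$; here $e$ is unique modulo $L$. For $n\in\mathbb Z$ let $c(n)$ be the position in $\psi_0(x)$ of the cut before $x_n$, so that
$$\psi_0(x[n,n'))=x[e+c(n),e+c(n')).$$
We have $c(n+L)=c(n)+|\psi_0(z)|$ and $L$ divides $|\psi_0(z)|$, so $f(n)=e+c(n)\bmod L$ is a well-defined map on $\mathbb Z/L$. A $z$-factor of length $l$ with start phase $\beta$ and end phase $\beta+l$ is mapped to one with start phase $f(\beta)$ and end phase $f(\beta+l)$. The map $f$ is injective: if $f(n)=f(n')$, then $x[n,n+L)$ and $x[n',n'+L)$ have $\psi_0$-images with the same start phase and the same length $|\psi_0(z)|$, so equal images; they are equal by injectivity of $\psi_0$ on $FL(G)$, and so $n\equiv n'\bmod L$. Hence $f$ is a permutation. For $\psi_0^t$ the phase map is $f^t$.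

For instance, let $\varphi(a)=bab$, $\varphi(b)=aba$ and $z=ab$. Then $\varphi(ab)=bababa$ is conjugate to $(ab)^3$. The letter at phase $0$ is $a$, and the image of a long $z$-factor starting with $a$ starts with $b$. So $f$ exchanges the two phases, and $f^2$ is the identity. (This only illustrates the phase map; it is not claimed that this morphism comes from an injective system.)

**Step 3: normalizing the power.** We pass to a power of $\psi_0$ that has no transient behavior. Call a letter $b$ bounded if $\{\varphi^n(b):n\ge0\}$ is finite. Otherwise $|\varphi^n(b)|\to\infty$, since the lengths are non-decreasing. For bounded $b$ the sequence $\varphi^n(b)$ is eventually periodic. Choose $t\ge1$ such that $t$ is a multiple of the orders of all permutations $f$ of Step 2, and $q_0t$ is a multiple of the periods, and at least the preperiods, of these eventually periodic sequences. Then for $\psi_1=\psi_0^t$ all phase maps, for all $z_i$, are the identity, and $\psi_1^2(b)=\psi_1(b)$ for all bounded $b$.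

Next choose $n_1\ge1$ such that $|\psi_1^{n_1}(c)|\ge Z$ for every unbounded letter $c$, and such that for each letter $c$ and each $i$: if some $\psi_1^n(c)$, $n\ge1$, is a $z_i$-factor, then $\psi_1^{n_1}(c)$ is one. This is possible, since by (D1′) the property of being a $z_i$-factor passes from $n$ to $n+1$. Put $\psi=\psi_1^{n_1}=\varphi^q$. Then:

* the phase maps of $\psi$ are the identity;
* $\psi^2(b)=\psi(b)$ for every bounded letter $b$;
* $|\psi(c)|\ge Z$ for every unbounded letter $c$;
* $\psi(c)$ is a $z_i$-factor whenever some $\psi^n(c)$, $n\ge1$, is.

**Step 4: condition (D2).** We show it even for all $w\in A^*$. Let $w=c_1\cdots c_l$ with $\psi^2(w)$ a $z$-factor, where $z=z_i$, $L=|z|$. If $l=0$ there is nothing to show. Put $r_j=\psi(c_j)$. Since $\psi^2(c_j)$ is a $z$-factor, so is $r_j$. The question is whether the $r_j$ fit together.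

Fix an occurrence of $\psi^2(w)=\psi(r_1)\cdots\psi(r_l)$ in $z^\infty$, and let $\tau_j\in\mathbb Z/L$ be the phase at which the block $\psi(r_j)$ starts, so $\tau_{j+1}=\tau_j+|\psi(r_j)|$.

If $c_j$ is bounded, then $\psi(r_j)=\psi^2(c_j)=\psi(c_j)=r_j$. So $r_j$ occurs in $z^\infty$ at phase $\tau_j$, and $\tau_{j+1}=\tau_j+|r_j|$.

If $c_j$ is unbounded, then $|r_j|\ge Z\ge L$, so the start phase $\beta_j$ of $r_j$ is unique. As the phase map is the identity, $\psi(r_j)$ has start phase $\beta_j$ and end phase $\beta_j+|r_j|$. As $|\psi(r_j)|\ge L$, its start phase is unique, so $\beta_j=\tau_j$; comparing end phases gives $|\psi(r_j)|\equiv|r_j|\bmod L$.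

In all cases $r_j$ occurs in $z^\infty$ at phase $\tau_j$, and $\tau_{j+1}=\tau_j+|r_j|$ in $\mathbb Z/L$. So $\psi(w)=r_1\cdots r_l$ is a $z$-factor.

**Step 5: condition (D3).** If (D3) holds for $z_i$ with some $C$, it holds with every larger $C$: apply it to the central subword of length $2C+|z_i|+1$. So it suffices to find a $C$ for each $z_i$ separately; if $r=0$, take $C=1$. Let $L=|z_i|$. If no $C$ worked, there would be, for each $C$, a word $w\in FL(G)$ with $|w|=2C+L+1$ and $\psi(w)$ a $z_i$-factor whose central block of length $L+1$ is not a $z_i$-factor. Center these words and pass to a limit. We get $x\in X$ such that all factors of $\psi(x)$ are $z_i$-factors, while some factor of $x$ is not a $z_i$-factor. By (F1), $\psi(x)$ is in the orbit $O_i$. By Lemma 7, $x$ is periodic, and its orbit $O$ satisfies $\varphi^q(O)=O_i=\varphi^q(O_i)$. By Lemma 9(b), $O=O_i$, so all factors of $x$ are $z_i$-factors, a contradiction.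

**Step 6: condition (D4).** Let $N=2m(Z+1)$. Suppose that for every $M$ there is a configuration of length $2M+N$ for which no $i$ works. Position the windows so that the central window is $[0,N)$ and the whole window is $[-M,M+N)$. By compactness, a subsequence of the pairs of tracks on these windows converges to a pair of bi-infinite tracks. The limit lies in $Q$: the image letters agree, there is no common cut since every position is interior to the windows for large $M$, and all factors of the underlying $x,x'$ lie in $FL(G)$. If $Q=\emptyset$, this is already a contradiction. Otherwise, the limit agrees on $[0,N)$ with infinitely many of the bad configurations, and $u^\circ,v^\circ$ are determined by the tracks on $[0,N)$. By Lemma 9(c) and the choice of the $z_i$, both $x$ and $x'$ lie in the orbit of one $z_i^\infty$, so $u^\circ,v^\circ$ are $z_i$-factors for this $i$, a contradiction. So some $M\ge1$ satisfies (D4).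

**Step 7: condition (D5).** There are no collisions at all, because $G$ is injective. $\blacksquare$

## 8. Two searches in parallel

*Proof of Theorem 3.* After the reductions of Section 1, do the following for $n=1,2,3,\dots$:

* compute $FL(G)\cap A^{\le n}$; if it contains $u\ne v$ with $\varphi(u)=\varphi(v)$, output "not injective" with $(u,v)$ and halt;
* test whether the $n$-th datum, in a fixed enumeration of all data, satisfies (D1)–(D5); if so, output "injective" and halt.

In the reductions themselves, $s=\varepsilon$ gives the answer "injective", and an erased letter $a$ gives the answer "not injective" with the pair $(a,\varepsilon)$. An output "not injective" is correct by definition, and an output "injective" is correct by Proposition 5. If $G$ is not injective, the first search halts. If $G$ is injective, the second halts by Proposition 6. $\blacksquare$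

## 9. Several axioms, the shape of injective systems, and exponentially long collisions

The following three results are not used above.

**Corollary 10.** Given $\varphi$ and words $s_1,\dots,s_t$, it is decidable whether $\varphi$ is injective on $F=\bigcup_iFL(\varphi,s_i)$.

*Proof.* Add a new letter $\diamond$ with $\varphi(\diamond)=\diamond$, and take the axiom $\diamond s_1\diamond s_2\diamond\cdots\diamond s_t\diamond$. Factors of the resulting language have the form $w_0\diamond w_1\diamond\cdots\diamond w_k$ with $k\ge0$ and all $w_j\in F$, and $F$ is contained in the set of factors. As $\diamond$ occurs in no $\varphi(a)$, $a\in A$, the equation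
$$\varphi(w_0\diamond\cdots\diamond w_k)=\varphi(w_0'\diamond\cdots\diamond w'_{k'})$$
means $k=k'$ and $\varphi(w_j)=\varphi(w_j')$ for all $j$. So the new system is injective if and only if $\varphi$ is injective on $F$. Apply Theorem 3. $\square$

**Theorem 11.** Let $G$ be injective, reduced as in Section 1. Then every periodic orbit of $X$ lies on a finite cycle of $\varphi$. Moreover, the following are equivalent:

* (i) the lengths of configurations are bounded;
* (ii) there is no primitive $z$ with $z^n\in FL(G)$ for all $n$ and $\varphi(z)$ not primitive.

If (ii) fails, arbitrarily long configurations exist, and there are $q,M,N$ and finitely many words $z_1,\dots,z_r$ with $\varphi^q(z_i)$ conjugate to $z_i^{K_i}$, $K_i\ge2$, such that in every configuration of length $\ell\ge2M+N$ the letters with image inside $[M,\ell-M)$ form, in both coverings, a $z_i$-factor for the same $i$.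

*Proof.* The first claim is Lemma 9(b). A subwindow of a configuration gives a configuration, so if lengths are unbounded there are configurations of all lengths, and the compactness argument of Section 7, Step 6, gives a point of $Q$. Conversely, the windows of a point of $Q$ give configurations of all lengths. So (i) is equivalent to $Q=\emptyset$. Also, $z^n\in FL(G)$ for all $n$ if and only if $z^\infty\in X$, and for primitive $z$ with orbit $O$, $\varphi(z)$ is not primitive if and only if $k(O)\ge2$. So if (ii) fails, Lemma 9(a) gives $Q\neq\emptyset$, and if $Q\ne\emptyset$, Lemma 9(c) shows that (ii) fails. This is the equivalence.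

For the last statement, take the datum built in Section 7; it satisfies (D1) and (D4). Let a configuration of length $\ell\ge2M+N$ be given. Its subwindows of length $2M+N$ are configurations, so each has an index $i_t$ as in (D4). As in Section 5, Step 1, the central words, in the covering by $u$, of two consecutive subwindows share at least $2Z+1$ letters, so all $i_t$ are equal to one $i$ by (F3). In each covering, the letters with image inside $[M,\ell-M)$ number at least $2Z+1\ge|z_i|+1$, and any $|z_i|+1$ consecutive ones have an image of length $\le N$ and so lie in the central word of some subwindow; by (F1) all of them together form a $z_i$-factor. $\square$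

The system $H$ of Section 1 satisfies (i) with bound $6$, and $a\mapsto aa$ violates (ii) with $z=a$.

**Proposition 12.** For each $n\ge1$ there is a D0L system with $4n+7$ letters, images of length $\le2$ and axiom of length $6$ that is not injective, whose shortest collision consists of words of length $2^n+2$.

*Proof.* The letters are $a,x,y$ and $c_k,d_k,e_k,f_k$ for $0\le k\le n$, and the axiom is $c_0ad_0e_0af_0$. The morphism is
$$a\mapsto aa,\quad x\mapsto xx,\quad y\mapsto yy,\quad g_k\mapsto g_{k+1}\ (g\in\{c,d,e,f\},\ k<n),$$
$$c_n\mapsto xa,\quad d_n\mapsto y,\quad e_n\mapsto x,\quad f_n\mapsto ay .$$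
The case $n=1$ is the system of Section 2. For $k\le n$ the word of level $k$, that is $\varphi^k$ of the axiom, is $c_ka^{2^k}d_ke_ka^{2^k}f_k$. Words of level $>n$ are over $\{x,a,y\}$. At level $n$,
$$\varphi(c_na^{2^n}d_n)=xa^{2^{n+1}+1}y=\varphi(e_na^{2^n}f_n),$$
a collision of words of length $2^n+2$.

Let $u\neq v$ in $FL(G)$ with $\varphi(u)=\varphi(v)$. We show that both words have length at least $2^n+2$. Call the letters $c_k,d_k,e_k,f_k$ *markers*; all markers of a word of $FL(G)$ have the same level.

*One of the words, say $u$, contains a marker of level $k<n$.* The corresponding marker of level $k+1$ in $\varphi(u)=\varphi(v)$ arises only from the same marker. So both $u$ and $v$ are words over $\{c_k,d_k,e_k,f_k,a\}$. On this alphabet the images of distinct letters begin with distinct letters, so $\varphi$ is injective and $u=v$, a contradiction.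

*Neither word contains a marker.* Both are over $\{a,x,y\}$, where $\varphi$ doubles every letter and is injective; a contradiction.

*One of the words, say $u$, contains a marker of level $n$ and the other contains no marker.* Then $\varphi(u)$ contains $x$ or $y$, and it is a factor of $xa^{2^{n+1}+1}yxa^{2^{n+1}+1}y$, so all its maximal blocks of $x$'s and of $y$'s have length $1$. In $\varphi(v)$ such blocks have even length, a contradiction.

*Both words contain markers of level $n$.* Then both are factors of $c_na^{2^n}d_ne_na^{2^n}f_n$. Suppose first that $yx$ occurs in $\varphi(u)=\varphi(v)$. Its only source is $d_ne_n$, which occurs at most once, so $u$ and $v$ both contain $d_ne_n$ and we may split there. On the left we compare suffixes of $c_na^{2^n}$, that is $a^i$ or the full word, with images of lengths $2i$ $(i\le2^n)$ and $2^{n+1}+2$. On the right we compare prefixes of $a^{2^n}f_n$, with the same image lengths. Each is determined by the length of its image, so $u=v$, a contradiction. Suppose now that $yx$ does not occur. Then each of $u,v$ is a factor of $c_na^{2^n}d_n$ or of $e_na^{2^n}f_n$ that contains a marker. With $0\le i\le2^n$, the images are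
$$\varphi(c_na^i)=xa^{2i+1},\qquad\varphi(a^id_n)=a^{2i}y,\qquad\varphi(c_na^{2^n}d_n)=xa^{2^{n+1}+1}y$$
in the first family, and
$$\varphi(e_na^i)=xa^{2i},\qquad\varphi(a^if_n)=a^{2i+1}y,\qquad\varphi(e_na^{2^n}f_n)=xa^{2^{n+1}+1}y$$
in the second. Within each family images determine words. Across the families, parity separates all of them except the two full words, of length $2^n+2$. $\square$
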